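\title{Twelve colors on a copy of the rationals after adding $\aleph_7$ Cohen reals}

\begin{abstract}
We show that if ZFC is consistent, then so is ZFC together with $2^{\aleph_0}=\aleph_7$ and the statement that every coloring of the triples of real numbers with finitely many colors takes at most $12$ colors on some set homeomorphic to $\mathbb{Q}$. The number $12$ is optimal, and no large cardinals are needed: the model is obtained by adding $\aleph_7$ Cohen reals to a model of GCH. The argument works in every dimension. If $\lambda\to(\omega^2)^{2k}_{2^{\aleph_0}}$, then after adding $\lambda$ Cohen reals every finite coloring of the $k$-element sets of reals takes at most $k!\,(k-1)!$ colors on some copy of $\mathbb{Q}$.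
\end{abstract}

\section{Introduction}\label{sec:intro}

For a set $X$ and $k<\omega$ let $[X]^k$ be the set of $k$-element subsets of $X$. A coloring $c:[X]^k\to l$ with $l<\omega$ \emph{takes at most $m$ colors on} $Y\subseteq X$ if $c$ has at most $m$ values on $[Y]^k$. A \emph{copy of $\mathbb{Q}$} is a subset of $\mathbb{R}$ homeomorphic to $\mathbb{Q}$. By Sierpi\'nski's theorem, every nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb{Q}$, so the copies of $\mathbb{Q}$ are exactly the nonempty countable sets of reals without isolated points.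

Ramsey's theorem gives, for every coloring of $[\mathbb{R}]^k$ with finitely many colors, an infinite set on which only one color appears. That set may be discrete. If we insist that each of its points be a limit of the others, how few colors can we get?

For $k=1$ one color suffices: a finite union of nowhere dense sets is nowhere dense, so some color class of $\mathbb{Q}$ is dense in an interval, and its trace on that interval is a copy of $\mathbb{Q}$. For $k=2$ two colors cannot be avoided. Fix a well-ordering of $\mathbb{R}$ and color a pair according to whether the well-ordering agrees on it with the usual order. A monochromatic set is well-ordered by $<$ or by $>$, so its least or its greatest element is isolated. For $k=3$ a second feature appears. Work in the Cantor space $2^\omega$ with the lexicographic order and let $\Delta(x,y)$ be the first place where $x$ and $y$ differ. If $x<y<z$ then $\Delta(x,y)\ne\Delta(y,z)$, since $y$ has bit $1$ at the first of these places and bit $0$ at the second. Both inequalities occur in every nonempty set without isolated points: take $p<q$ in the set and replace either $p$ or $q$ by two points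 of the set very close to it. So a triple can compare the two orders in $3!$ ways and has one of $2!$ shapes. In dimension $k$ the corresponding count is $k!\,(k-1)!$, and the first of the following known facts says that this many colors are unavoidable.

\begin{itemize}
\item[(B1)] (Generalized Sierpi\'nski example.) For each $k\ge1$ there is a coloring of $[\mathbb{R}]^k$ with $k!\,(k-1)!$ colors that takes every color on every countable dense-in-itself subset of $\mathbb{R}$.
\item[(B2)] (Raghavan--Todor\v{c}evi\'c.) If $|\mathbb{R}|=\aleph_n$, then there is a coloring of $[\mathbb{R}]^{n+2}$ with countably many colors that takes every color on every copy of $\mathbb{Q}$.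
\item[(B3)] (Shelah.) Starting from an Erd\H{o}s cardinal one can build a model of ZFC, necessarily with $2^{\aleph_0}>\aleph_\omega$, in which there is $h:\omega\to\omega$ such that for every $n$ and every coloring of $[\mathbb{R}]^n$ with finitely many colors there is an uncountable set on which the coloring takes at most $h(n)$ values.
\end{itemize}

For $k\ge2$ let $\mathrm{Q}(k)$ be the best statement that (B1) leaves open:
\begin{quote}
$\mathrm{Q}(k)$: for every $l<\omega$ and every $c:[\mathbb{R}]^k\to l$ there is a copy of $\mathbb{Q}$ on which $c$ takes at most $k!\,(k-1)!$ colors.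
\end{quote}
By (B2) with $n=1$, the continuum hypothesis refutes $\mathrm{Q}(3)$. By (B3), finite bounds in all dimensions at once are consistent relative to a large cardinal, with a continuum above $\aleph_\omega$. For triples alone, (B2) excludes only the value $\aleph_1$, so one would guess that a continuum below $\aleph_\omega$ is possible. This is the problem posed in \cite{GC}.

\begin{quote}
\textbf{Question.} Is it consistent, relative to large cardinals, that $\aleph_1<2^{\aleph_0}<\aleph_\omega$ and every coloring $c:[\mathbb{R}]^3\to l$ with $l<\omega$ takes at most $12=3!\,2!$ colors on some copy of $\mathbb{Q}$?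
\end{quote}

The answer is yes, and the consistency of ZFC suffices. Let $\mathrm{Fn}(S,2)$ be the set of finite partial functions from $S$ to $2=\{0,1\}$, ordered by reverse inclusion; $\mathrm{Fn}(\lambda\times\omega,2)$ is the forcing that adds $\lambda$ Cohen reals. The arrow notation is recalled in Section~\ref{sec:background}.

\begin{theorem}\label{thm:main}
Let $k\ge2$ and let $\lambda$ be a cardinal with $\lambda\to(\omega^2)^{2k}_{2^{\aleph_0}}$. Then $\mathrm{Fn}(\lambda\times\omega,2)$ forces $\mathrm{Q}(k)$.
\end{theorem}

\begin{corollary}\label{cor:three}
If the ground model satisfies GCH and $7\le m<\omega$, then $\mathrm{Fn}(\aleph_m\times\omega,2)$ forces $2^{\aleph_0}=\aleph_m$ and $\mathrm{Q}(3)$. Hence $\aleph_1<2^{\aleph_0}<\aleph_\omega$ together with $\mathrm{Q}(3)$ is consistent relative to ZFC. The number $12$ is optimal.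
\end{corollary}

\begin{corollary}\label{cor:all}
\begin{itemize}
\item[(a)] For $k\ge2$ and $2k+1\le m<\omega$, the statement $\mathrm{Q}(k)+2^{\aleph_0}=\aleph_m$ is consistent relative to ZFC. The number $k!\,(k-1)!$ is optimal, and $\mathrm{Q}(k)$ implies $2^{\aleph_0}\ge\aleph_{k-1}$.
\item[(b)] The statement ``$\mathrm{Q}(k)$ for all $k\ge2$'' implies $2^{\aleph_0}\ge\aleph_{\omega+1}$, and it is consistent relative to ZFC with $2^{\aleph_0}=\aleph_{\omega+1}$.
\end{itemize}
\end{corollary}

Whether $\mathrm{Q}(3)$ is consistent with $2^{\aleph_0}=\aleph_m$ for $2\le m\le6$ is not settled here.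

The proof of Theorem~\ref{thm:main} has two halves. In the first, the partition relation thins the Cohen reals to a sequence $(x_\alpha)_{\alpha\in H}$ of length $\omega$ on which the color of a $k$-set is computed by one fixed rule from generic data attached to the subsets of that $k$-set. In the second, we build the copy of $\mathbb{Q}$ one point at a time, each new point being a near twin of an old one. The finite information about the old point is copied to its twin, so only the colors of the $k$-sets containing both twins are new, and a hierarchy of predictions makes these depend on nothing but the shape of the set and the comparison of two orders. Section~\ref{sec:rules} states the two halves and derives the theorem, and Section~\ref{sec:pairs} works out the case of pairs by hand. Section~\ref{sec:unif} proves the first half, Sections~\ref{sec:split}--\ref{sec:build} the second, and Section~\ref{sec:cor} proves the corollaries.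

\section{Partition relations and Cohen forcing}\label{sec:background}

\subsection*{Partition relations}
Let $\lambda,\kappa$ be cardinals, $\gamma$ an ordinal and $1\le r<\omega$. The relation $\lambda\to(\gamma)^r_\kappa$ means that every map from $[\lambda]^r$ into a set of size at most $\kappa$ is constant on $[K]^r$ for some $K\subseteq\lambda$ of order type $\gamma$; such a $K$ is \emph{homogeneous}. The relation persists when $\lambda$ increases or $\gamma$ decreases. The symbol $\omega^2$ denotes the ordinal $\omega\cdot\omega$. Put $\exp_0(\kappa)=\kappa$ and $\exp_{n+1}(\kappa)=2^{\exp_n(\kappa)}$. The Erd\H{o}s--Rado theorem states that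
\[
\exp_{r-1}(\kappa)^+\to(\kappa^+)^r_\kappa
\]
for every infinite $\kappa$. In particular, for each $k$ there is a cardinal $\theta$ with $\theta\to(\omega^2)^{2k}_{2^{\aleph_0}}$.

\subsection*{Cohen forcing}
Elements of $\mathrm{Fn}(S,2)$ are \emph{conditions}; $q$ \emph{extends} $p$ if $q\supseteq p$. We force over the ground model $V$ and identify a generic filter with its union $G:S\to2$, so that a condition $p$ lies in the filter exactly when $p\subseteq G$. We use the following textbook facts.
\begin{itemize}
\item \emph{Genericity.} If $D\in V$ is a set of conditions \emph{dense below} $q$ (every extension of $q$ has an extension in $D$) and $q\subseteq G$, then $G$ contains a member of $D$.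
\item \emph{The forcing relation.} $p\Vdash\psi$ if and only if $\psi$ holds in $V[G]$ for every generic $G\supseteq p$. We write $\Vdash\psi$ when $p=\emptyset$.
\item \emph{Maximal principle.} If $\Vdash\exists x\,\psi(x)$, there is a name $\dot x$ with $\Vdash\psi(\dot x)$.
\item \emph{Countable chain condition.} Antichains of $\mathrm{Fn}(S,2)$ are countable, so cardinals are preserved. If $\lambda$ is infinite and $\lambda^{\aleph_0}=\lambda$, then $\mathrm{Fn}(\lambda\times\omega,2)$ forces $2^{\aleph_0}=\lambda$.
\end{itemize}
For a finite set $E$, an \emph{$E$-valued name} is a name $\sigma$ with $\Vdash\sigma\in E$; its value under $G$ is $\sigma[G]$. A condition $p$ \emph{decides} $\sigma$ if $p\Vdash\sigma=e$ for some $e\in E$. Every condition has an extension deciding finitely many given names of this kind. A \emph{nice} $E$-valued name is given by pairwise disjoint sets $W_e$ ($e\in E$) of conditions whose union is a maximal antichain; its value under $G$ is the unique $e$ such that $G$ contains a member of $W_e$. Three simple facts express that such a name depends only on countably many coordinates and that the other coordinates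 are irrelevant to it.

\begin{itemize}
\item[(F1)] \emph{If $G$ is $\mathrm{Fn}(\Lambda,2)$-generic and $\iota:S\to\Lambda$ is an injection in $V$, then $G\circ\iota$ is $\mathrm{Fn}(S,2)$-generic.} Indeed, if $D\subseteq\mathrm{Fn}(S,2)$ is dense, then the conditions $p$ such that $p\circ\iota$ contains a member of $D$ are dense in $\mathrm{Fn}(\Lambda,2)$. In particular, for $S_0\subseteq S$ an $E$-valued $\mathrm{Fn}(S_0,2)$-name is also an $\mathrm{Fn}(S,2)$-name, evaluated by the restriction of the generic to $S_0$.
\item[(F2)] \emph{Let $S_0\subseteq S$, let $\sigma$ be an $E$-valued $\mathrm{Fn}(S_0,2)$-name and $p\in\mathrm{Fn}(S,2)$. Then $p\Vdash\sigma=e$ if and only if $p{\restriction}S_0\Vdash\sigma=e$ in $\mathrm{Fn}(S_0,2)$.} If $p{\restriction}S_0$ forces $\sigma=e$, apply (F1) to any generic $G\supseteq p$. If it does not, some $q\supseteq p{\restriction}S_0$ in $\mathrm{Fn}(S_0,2)$ forces $\sigma\ne e$, and $q\cup p$ is an extension of $p$ forcing $\sigma\neq e$. The same holds for an equation between two such names, by applying this to the name for its truth value.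
\item[(F3)] \emph{Let $\Lambda$ be infinite and $\dot x$ an $E$-valued $\mathrm{Fn}(\Lambda,2)$-name. There are an injection $f:\omega\to\Lambda$ and a nice $E$-valued $\mathrm{Fn}(\omega,2)$-name $\sigma$ with $\Vdash\dot x=\sigma[G\circ f]$. There are at most $2^{\aleph_0}$ nice $E$-valued $\mathrm{Fn}(\omega,2)$-names.} Take a maximal antichain $W$ of conditions deciding $\dot x$. It is countable, so some injection $f$ has range containing the domains of all $p\in W$. Put $W_e=\{p\circ f:p\in W,\ p\Vdash\dot x=e\}$. The union is a maximal antichain, since $q\in\mathrm{Fn}(\omega,2)$ is compatible with $p\circ f$ exactly when $q\circ f^{-1}$ is compatible with $p$. The count holds because $\mathrm{Fn}(\omega,2)$ is countable.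
\end{itemize}

\section{Rules on finite linear orders}\label{sec:rules}

Fix $k\ge2$ for the rest of the proof of Theorem~\ref{thm:main}. Let $G:\lambda\times\omega\to2$ be generic and $x_\alpha(n)=G(\alpha,n)$. A coloring $c\in V[G]$ is an arbitrary object of the extension, so the color of $\{x_\alpha:\alpha\in t\}$ need not be determined by the reals $x_\alpha$, $\alpha\in t$. By (F3) it is determined by countably many values of $G$, which may lie anywhere. The best one can hope for is that, after thinning the indices, each relevant coordinate of $G$ is ``owned'' by a subset $w$ of $t$, distinct subsets owning disjoint sets of coordinates, and that the computation is the same for all $t$. The following definitions describe this situation abstractly.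

If $t$ is a finite linear order with elements $t_1<\dots<t_n$ and $e\subseteq\{1,\dots,n\}$, put $t[e]=\{t_m:m\in e\}$. The set $[X]^{\le k}$ includes $\emptyset$.

\begin{definition}\label{def:system}
A \emph{system} is a sequence $I=(I_0,\dots,I_k)$ of countable (possibly empty) sets with $\omega\subseteq I_1$. We write $I\subseteq I'$ if $I_m\subseteq I'_m$ for all $m$. For a linear order $X$ let
\[
\operatorname{co}_I(X)=\{(w,i):w\in[X]^{\le k},\ i\in I_{|w|}\},\qquad \mathbb{C}_I(X)=\mathrm{Fn}(\operatorname{co}_I(X),2).
\]
For $v\in\mathbb{C}_I(X)$ and $Y\subseteq X$, $v{\restriction}Y$ is the restriction of $v$ to the coordinates $(w,i)$ with $w\subseteq Y$. An order isomorphism $\pi:X\to Y$ induces an isomorphism $\pi_*:\mathbb{C}_I(X)\to\mathbb{C}_I(Y)$ via $(w,i)\mapsto(\pi[w],i)$. For $\alpha\in X$ and $n<\omega$, the value at $(\{\alpha\},n)$ is \emph{bit $n$ of $\alpha$}, and $v$ \emph{decides} this bit if $(\{\alpha\},n)\in\operatorname{dom}v$.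
\end{definition}

Thus a generic for $\mathbb{C}_I(X)$ attaches independent data to each subset of $X$ of size at most $k$, and the data attached to a point $\alpha$ include a real, its sequence of bits.

\begin{definition}\label{def:rule}
Let $1\le j\le k$ and let $E$ be finite. A \emph{$j$-ary rule over $I$ with values in $E$} is an $E$-valued $\mathbb{C}_I(\{1,\dots,j\})$-name $F$. For a $j$-element linear order $s$, $F(s)$ is the $\mathbb{C}_I(s)$-name obtained by transport along the order isomorphism $\{1,\dots,j\}\to s$. If $h$ is a function whose restriction to $\operatorname{co}_I(s)$ is generic, $F(s)[h]$ is the value of $F(s)$ under that restriction.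
\end{definition}

By (F1), a rule over $I$ is a rule over every $I'\supseteq I$, and $F(s)$ is a $\mathbb{C}_{I'}(A)$-name whenever $s\subseteq A$. By (F2), a condition $v\in\mathbb{C}_{I'}(A)$ forces $F(s)=e$ if and only if its restriction to $\operatorname{co}_I(s)$ does. Forcing statements about rules are invariant under order isomorphisms: $v\Vdash F(s)=e$ if and only if $\pi_*v\Vdash F(\pi[s])=e$.

The first half of the proof turns an arbitrary family of names into a rule. It will be used twice, once for the coloring and once inside the second half, which is why it allows for a system $I$ of coordinates that are already in use and must keep their meaning.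

\begin{proposition}[Uniformization]\label{prop:unif}
Let $\theta\to(\omega^2)^{2k}_{2^{\aleph_0}}$, let $I$ be a system, $\Lambda$ a set and $\iota:\operatorname{co}_I(\theta)\to\Lambda$ an injection. Let $1\le j\le k$, let $E$ be finite, and for $s\in[\theta]^j$ let $\dot x_s$ be an $E$-valued $\mathrm{Fn}(\Lambda,2)$-name. Then there are $H\subseteq\theta$ of order type $\omega$, a system $I'\supseteq I$, an injection $a:\operatorname{co}_{I'}(H)\to\Lambda$ that agrees with $\iota$ on $\operatorname{co}_I(H)$, and a $j$-ary rule $F$ over $I'$ with values in $E$ such that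
\[
\Vdash\ \dot x_s=F(s)[G\circ a]\qquad(s\in[H]^j).
\]
\end{proposition}

The second half concerns a countable forcing and has no cardinal hypothesis.

\begin{proposition}[Few values of a rule]\label{prop:core}
Let $J$ be a system, $\Gamma$ a $k$-ary rule over $J$ with values in $l<\omega$, and $H\in V$ a set of ordinals of order type $\omega$. Let $g$ be $\mathbb{C}_J(H)$-generic over $V$ and let $x_\alpha\in2^\omega$ be the sequence of bits of $\alpha$ in $g$. In $V[g]$ there is a nonempty $A\subseteq H$ such that $\{x_\alpha:\alpha\in A\}$ has no isolated points and $u\mapsto\Gamma(u)[g]$ takes at most $k!\,(k-1)!$ values on $[A]^k$.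
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:unif} and~\ref{prop:core}]
Let $G$ be $\mathrm{Fn}(\lambda\times\omega,2)$-generic over $V$ and $x_\alpha(n)=G(\alpha,n)$. By genericity the $x_\alpha$ are pairwise distinct. The map $x\mapsto\sum_n 2x(n)3^{-n-1}$ embeds $2^\omega$ homeomorphically into $\mathbb{R}$, so it suffices to take $c:[2^\omega]^k\to l$ in $V[G]$ and find a nonempty countable $X\subseteq2^\omega$ without isolated points on which $c$ takes at most $k!\,(k-1)!$ colors. By the maximal principle $c$ has a name $\dot c$ that the empty condition forces to be a map $[2^\omega]^k\to l$: start from any name for $c$ and take a name for ``this object if it is such a map, and the constant map $0$ otherwise.''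

In $V$, for $t\in[\lambda]^k$ let $\dot x_t$ be an $l$-valued name for $\dot c(\{x_\alpha:\alpha\in t\})$. Apply Proposition~\ref{prop:unif} with $\theta=\lambda$, $j=k$, $\Lambda=\lambda\times\omega$, the system $I=(\emptyset,\omega,\emptyset,\dots,\emptyset)$ and $\iota(\{\alpha\},n)=(\alpha,n)$. It gives $H$, a system $J$, an injection $a$ and a rule $\Gamma$. By (F1), $g=G\circ a$ is $\mathbb{C}_J(H)$-generic over $V$. Bit $n$ of $\alpha\in H$ in $g$ is $G(\alpha,n)=x_\alpha(n)$, and $c(\{x_\alpha:\alpha\in t\})=\Gamma(t)[g]$ for $t\in[H]^k$. Let $A\in V[g]\subseteq V[G]$ be as in Proposition~\ref{prop:core}. Then $X=\{x_\alpha:\alpha\in A\}$ is as required.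
\end{proof}

The hypothesis on $\lambda$ enters only through Proposition~\ref{prop:unif}. Some such hypothesis is needed: over a model of GCH, adding $\aleph_m$ Cohen reals with $1\le m\le k-2$ gives $2^{\aleph_0}=\aleph_m$, and then $\mathrm{Q}(k)$ fails by Corollary~\ref{cor:all}(a).

\section{Splits, and the case of pairs}\label{sec:pairs}

To build a set without isolated points we repeatedly choose a point $\delta$ already constructed and add a point $\delta'$ very close to it. At a finite stage we have a finite linear order $A$, which will be the lexicographic order of the reals, and a condition $v$ recording what is known about $A$. The new point inherits everything that $v$ says about $\delta$.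

\begin{definition}\label{def:split}
Let $A$ be a finite linear order and $\delta\in A$. Let $A^\delta=A\cup\{\delta'\}$, where $\delta'$ is a new point placed immediately after $\delta$, and let $\rho:A\to A^\delta\setminus\{\delta\}$ be the order isomorphism, which sends $\delta$ to $\delta'$ and fixes all other points. For $v\in\mathbb{C}_I(A)$, a \emph{split of $v$ at $\delta$} is a condition $v'\in\mathbb{C}_I(A^\delta)$ with $v'\supseteq v\cup\rho_*v$ for which there is $d<\omega$, the \emph{level} of the split, such that
\begin{itemize}
\item $d>n$ whenever $v$ decides bit $n$ of some point of $A$;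
\item $v'$ decides bits $0,\dots,d$ of $\delta$ and of $\delta'$; these agree below $d$, bit $d$ of $\delta$ is $0$, and bit $d$ of $\delta'$ is $1$.
\end{itemize}
\end{definition}

We use three observations throughout.
\begin{itemize}
\item[(S1)] \emph{$v\cup\rho_*v$ is a condition, and splits exist with any sufficiently large level.} The two parts agree on coordinates $(w,i)$ with $w\subseteq A\setminus\{\delta\}$; the other coordinates of $v$ have $\delta\in w$, and those of $\rho_*v$ have $\delta\notin w$. In $v\cup\rho_*v$ the points $\delta$ and $\delta'$ have the same decided bits. Take $d$ above all decided bits, give the undecided bits of $\delta,\delta'$ below $d$ the value $0$, and set bit $d$ as required.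
\item[(S2)] \emph{An extension of a split of $v$ is a split of $v$}, with the same level.
\item[(S3)] \emph{If $v\subseteq v_1$ in $\mathbb{C}_I(A)$, a split of $v_1$ at $\delta$ is a split of $v$ at $\delta$}, with the same level.
\end{itemize}

Let $F$ be a rule and suppose $v$ decides $F(s)$ for all $s\subseteq A$ of the right size. A split $v'$ then decides $F(s)$ for $s\subseteq A^\delta$ omitting $\delta'$, because $v'\supseteq v$, and for $s$ containing $\delta'$ but omitting $\delta$, because $v'\supseteq\rho_*v$; in the second case the value is that of $F(\rho^{-1}[s])$. No new values arise from these sets. All that has to be controlled is $F(s)$ for $s\ni\delta,\delta'$. When $k=2$ there is a single such set, and a density argument controls it.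

\begin{lemma}\label{lem:pairs}
Let $F$ be a $2$-ary rule over $I$ with values in $E$ and let $q\in\mathbb{C}_I(\{1\})$. There are $r\supseteq q$ in $\mathbb{C}_I(\{1\})$ and $\varepsilon\in E$ with the following property. If $A$ is a finite linear order, $\delta\in A$, and $v\in\mathbb{C}_I(A)$ contains the copy of $r$ on $\{\delta\}$, then some split of $v$ at $\delta$ forces $F(\{\delta,\delta'\})=\varepsilon$.
\end{lemma}

\begin{proof}
We first find $r,\varepsilon$ that work for $A=\{1\}$. Suppose there are none and list $E=\{\varepsilon_1,\dots,\varepsilon_N\}$. Then there are $q\subseteq r_1\subseteq\dots\subseteq r_N$ such that no split of $r_i$ forces $F(\{1,1'\})=\varepsilon_i$. Take a split of $r_N$ and extend it to decide $F(\{1,1'\})$, say as $\varepsilon_i$. By (S2) and (S3) the result is a split of $r_i$, a contradiction.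

Now let $A,\delta,v$ be arbitrary. By (S3) we may extend $v$, so we assume that the largest $n$ for which $v$ decides bit $n$ of some point is attained at $\delta$. Let $u$ be a split of $v{\restriction}\{\delta\}$ forcing $F(\{\delta,\delta'\})=\varepsilon$ and put $v'=u\cup v\cup\rho_*v$. The condition $u$ lives on subsets of $\{\delta,\delta'\}$, and the part of $v\cup\rho_*v$ on such subsets consists of $v{\restriction}\{\delta\}$ and its copy on $\{\delta'\}$, both contained in $u$. So $v'$ is a condition, and it is a split of $v$ with the level of $u$.
\end{proof}

Start from $r$ on a single point and split repeatedly, extending the condition arbitrarily between splits and always using a split given by the lemma. Every point carries a copy of $r$, since $\delta'$ inherits it from $\delta$, and every pair is forced to have the value $\varepsilon$: the pair $\{\delta,\delta'\}$ by the lemma, the others by inheritance. In the language used below, $\varepsilon$ is a \emph{prediction}, decided by $r$, of the value on a point and any future twin.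

To prove Proposition~\ref{prop:core} the conditions must be realized in the given generic $g$, with $\delta'$ played by some index $\gamma\in H$. A split adds information about the old points, over which we no longer have any choice; but good splits exist above \emph{every} extension of $v$, so by genericity one of them agrees with $g$ on the old points. A split also makes finitely many demands on coordinates involving $\delta'$; these are met by some $\gamma$, provided there are infinitely many candidates. Here a second difficulty appears. The rule $\Gamma$ is evaluated along the order of $H$, the \emph{index order}. If $A$ were ordered that way, $\gamma$ would have to come immediately after $\delta$ in $A$, and since $H$ has order type $\omega$ there would be only finitely many candidates unless $\delta=\max A$. So $\gamma$ is taken above all of $A$ in the index order, and the index order separates from the lexicographic order $\prec$.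

Follow the first steps. Splitting $\alpha_0$ gives $\alpha_0\prec\alpha_1$. Splitting $\alpha_0$ again gives $\alpha_0\prec\alpha_2\prec\alpha_1$, with $\alpha_0<\alpha_1<\alpha_2$ in the index order. The pair $\alpha_2\prec\alpha_1$ inherits its data from the pair $\alpha_0\prec\alpha_1$, but in the first pair the lexicographically smaller point has the larger index and in the second it has the smaller one. So the condition on $\{\alpha_0,\alpha_1\}$ must already record what the color \emph{would be} if the indices were in the opposite order. We therefore give each pair $u_1\prec u_2$ two independent sets of pair coordinates, one for each order, and apply Lemma~\ref{lem:pairs} to the rule whose value is the pair of colors computed along $(u_1,u_2)$ and along $(u_2,u_1)$. Only one of the two sets of coordinates is compared with $g$; the other is virtual, but its copy may become real at a later split, as happens for $(\alpha_1,\alpha_0)$ and $(\alpha_1,\alpha_2)$. The outcome is $\varepsilon=(\varepsilon^+,\varepsilon^-)$: a pair has color $\varepsilon^+$ if the two orders agree on it and $\varepsilon^-$ otherwise. These are the $2!\,1!$ colors,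 and the unavoidable coloring of pairs from the introduction reappears. Section~\ref{sec:build} carries out this construction for all $k$.

\section{Uniformization}\label{sec:unif}

By (F3), a family of names indexed by $k$-sets $t$ gives a family of sequences $f_t:\omega\to\Lambda$ listing the relevant coordinates. The next lemma finds a set $H$ on which all coincidences $f_t(\xi)=f_{t'}(\eta)$ have the simplest possible explanation: $f_t(\xi)$ depends, injectively, on a subset of $t$ in fixed positions. For $k=1$ it would say that each entry $f_\alpha(\xi)$ is either independent of $\alpha$ or occurs in no other sequence $f_\beta$, so that the ranges form a $\Delta$-system.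

\begin{lemma}\label{lem:delta}
Let $\theta\to(\omega^2)^{2k}_{2^{\aleph_0}}$, let $\Lambda$ be a set, and for $t\in[\theta]^k$ let $f_t:\omega\to\Lambda$ and $D_t\in\mathcal{D}$, where $|\mathcal{D}|\le2^{\aleph_0}$. There are $H\subseteq\theta$ of order type $\omega$, countable sets $L_0,\dots,L_k$, an injection $a:\{(w,i):w\in[H]^{\le k},\ i\in L_{|w|}\}\to\Lambda$, and for each $\xi<\omega$ a set $e(\xi)\subseteq\{1,\dots,k\}$ and an element $[\xi]\in L_{|e(\xi)|}$, such that $D_t$ is constant on $[H]^k$ and
\begin{equation}\label{eq:delta}
f_t(\xi)=a\bigl(t[e(\xi)],[\xi]\bigr)\qquad(t\in[H]^k,\ \xi<\omega).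
\end{equation}
Moreover, let $b\subseteq\{1,\dots,k\}$ and suppose that for $t\in[H]^k$ the value $f_t(\xi)$ depends only on $t[b]$. Then $e(\xi)\subseteq b$, and $e(\xi)=b$ if different sets $t[b]$ give different values.
\end{lemma}

\begin{proof}
For $t,t'\in[\theta]^k$ let $R(t,t')=\{(\xi,\eta):f_t(\xi)=f_{t'}(\eta)\}$. A pair $t,t'$ involves up to $2k$ points, so we color $2k$-sets: the color of $z\in[\theta]^{2k}$ consists of the sets $R(z[b],z[b'])$ and the values $D_{z[b]}$, where $b,b'$ range over the $k$-subsets of $\{1,\dots,2k\}$. There are at most $2^{\aleph_0}$ colors. Let $K=\{\nu_\zeta:\zeta<\omega^2\}$, enumerated increasingly, be homogeneous. Taking $b=\{1,\dots,k\}$ and using that $K$ has no maximum, we see that $D_t$ is constant on $[K]^k$. Given $t,t'\in[K]^k$, add elements of $K$ above $t\cup t'$ to get $z\in[K]^{2k}$. Then $t=z[b]$ and $t'=z[b']$ with $b,b'$ determined by the isomorphism type of the structure $(t\cup t',<,t,t')$, which we call the \emph{pattern} of the pair. Hence: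
\begin{itemize}
\item[(P)] for $t,t'\in[K]^k$, the set $R(t,t')$ depends only on the pattern of $(t,t')$.
\end{itemize}
We keep most of $K$ as room for moving points around. Let $H=\{\nu_{\omega\cdot m}:1\le m<\omega\}$ and let $K^*$ consist of the elements of $K$ that are neither in $H$ nor the successor in $K$ of an element of $H$. Then $K^*$ has infinitely many elements below $\min H$ and between any two consecutive elements of $H$. This is where the order type $\omega^2$ is used.

Say that $t,t'\in[K]^k$ \emph{differ exactly in place $m$} if $t_m\ne t'_m$ and $t_n=t'_n$ for $n\ne m$. All such pairs with $t_m<t'_m$ have the same pattern. So by (P), for given $m$ and $\xi$, either $f_t(\xi)=f_{t'}(\xi)$ for all pairs differing exactly in place $m$, or for none. Let $e(\xi)$ be the set of $m$ for which the second alternative holds.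

\emph{(A) If $t,t'\in[K]^k$ and $t_m=t'_m$ for all $m\in e(\xi)$, then $f_t(\xi)=f_{t'}(\xi)$.} Let $t''_m=\max(t_m,t'_m)$; this sequence is increasing. Replace $t_m$ by $t''_m$ successively for $m=k,k-1,\dots,1$. The intermediate sequences $(t_1,\dots,t_{m-1},t''_m,\dots,t''_k)$ are increasing because $t_{m-1}<t_m\le t''_m$, and a change occurs only at places outside $e(\xi)$. So $f_t(\xi)=f_{t''}(\xi)$, and by symmetry $f_{t'}(\xi)=f_{t''}(\xi)$.

For $w\in[H]^{|e(\xi)|}$ there is $t\in[K]^k$ with $t[e(\xi)]=w$ and $t\setminus w\subseteq K^*$, because $K^*$ is infinite below, between and above the points of $w$. By (A) we may define $a_\xi(w)=f_t(\xi)$ for any $t\in[K]^k$ with $t[e(\xi)]=w$.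

\emph{(B) If $a_\xi(w)=a_\eta(w')$, then $w=w'$.} Otherwise, by symmetry, there is $x\in w\setminus w'$. Choose $t,t'\in[K]^k$ with $t[e(\xi)]=w$, $t'[e(\eta)]=w'$ and $t\setminus w,\ t'\setminus w'\subseteq K^*$. Then $x=t_m$ for some $m\in e(\xi)$. Let $y$ be the successor of $x$ in $K$. We have $x\notin t'$, since $x\notin w'\cup K^*$, and $y\notin t\cup t'$, since $y\notin H\cup K^*$; no element of $K$ lies between $x$ and $y$. So with $t^y=(t\setminus\{x\})\cup\{y\}$ the pair $(t^y,t')$ has the same pattern as $(t,t')$. As $(\xi,\eta)\in R(t,t')$, (P) gives $f_{t^y}(\xi)=f_{t'}(\eta)=f_t(\xi)$. But $t^y$ and $t$ differ exactly in place $m\in e(\xi)$, a contradiction.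

\emph{(C) If $|e(\xi)|=|e(\eta)|=n$, then $a_\xi(w)=a_\eta(w)$ holds for all $w\in[H]^n$ or for none.} Let $w,\bar w\in[H]^n$ and choose $t,t'\in[K]^k$ with $t[e(\xi)]=w=t'[e(\eta)]$ and $t\setminus w,\ t'\setminus w\subseteq K^*$. Since $K^*$ is infinite below, between and above the points of $\bar w$, there is an order-preserving map $t\cup t'\to K$ taking $w$ onto $\bar w$. The images $\bar t,\bar t'$ satisfy $\bar t[e(\xi)]=\bar w=\bar t'[e(\eta)]$ and have the pattern of $(t,t')$. By (P), $f_t(\xi)=f_{t'}(\eta)$ if and only if $f_{\bar t}(\xi)=f_{\bar t'}(\eta)$.

Let $L_n$ be the set of classes of $\{\xi:|e(\xi)|=n\}$ under the equivalence relation $a_\xi=a_\eta$, let $[\xi]$ be the class of $\xi$, and put $a(w,[\xi])=a_\xi(w)$. Then \eqref{eq:delta} holds. If $a(w,[\xi])=a(w',[\eta])$, then $w=w'$ by (B), hence $|e(\xi)|=|e(\eta)|$, and $[\xi]=[\eta]$ by (C). So $a$ is injective.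

For the last statement, let $q\in\{1,\dots,k\}$ and take $t,t'\in[H]^k$ differing exactly in place $q$. If $q\notin b$, then $f_t(\xi)=f_{t'}(\xi)$, so $q\notin e(\xi)$. If $q\in b$ and different sets $t[b]$ give different values, then $f_t(\xi)\ne f_{t'}(\xi)$, so $q\in e(\xi)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:unif}]
The set $\Lambda$ is infinite because $\iota$ is injective. By (F3), for $s\in[\theta]^j$ there are an injection $f^0_s:\omega\to\Lambda$ and a nice $\mathrm{Fn}(\omega,2)$-name $\sigma_s$ with $\Vdash\dot x_s=\sigma_s[G\circ f^0_s]$. For $t\in[\theta]^k$ and $0\le m\le k$ write $t^{(m)}=\{t_1,\dots,t_m\}$. So that the old coordinates are uniformized along with the new ones, let $f_t$ be an injective enumeration of the countably infinite set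
\[
f^0_{t^{(j)}}[\omega]\ \cup\ \{\iota(t^{(m)},i):m\le k,\ i\in I_m\}.
\]
Let $D_t$ record the name $\sigma_{t^{(j)}}$, the map $\zeta\mapsto f_t^{-1}(f^0_{t^{(j)}}(\zeta))$ from $\omega$ to $\omega$, and for $m\le k$ the map $i\mapsto f_t^{-1}(\iota(t^{(m)},i))$ from $I_m$ to $\omega$. There are at most $2^{\aleph_0}$ possibilities. Lemma~\ref{lem:delta} gives $H$, $L_0,\dots,L_k$, $a$, $e$ and $[\,\cdot\,]$. As $H$ has no maximum, every $w\in[H]^m$ is $t^{(m)}$ for some $t\in[H]^k$.

\emph{The old coordinates.} Let $i\in I_m$. Since $D_t$ is constant, there is $\xi_{m,i}$ with $f_t(\xi_{m,i})=\iota(t^{(m)},i)$ for all $t\in[H]^k$. This value depends only on $t^{(m)}$, injectively, so $e(\xi_{m,i})=\{1,\dots,m\}$ and $a(w,[\xi_{m,i}])=\iota(w,i)$ for all $w\in[H]^m$. In particular $i\mapsto[\xi_{m,i}]$ is an injection $I_m\to L_m$. Rename the elements of $L_m$ so that $[\xi_{m,i}]$ is called $i$ and no other element bears a name from $I_m$, and call the resulting set $I'_m$. Then $I'=(I'_0,\dots,I'_k)$ is a system containing $I$, and $a$ agrees with $\iota$ on $\operatorname{co}_I(H)$.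

\emph{The rule.} For $\zeta<\omega$ there is $\xi_\zeta$ with $f_t(\xi_\zeta)=f^0_{t^{(j)}}(\zeta)$ for all $t\in[H]^k$. This value depends only on $t^{(j)}$, so $e_\zeta:=e(\xi_\zeta)\subseteq\{1,\dots,j\}$. With $i_\zeta:=[\xi_\zeta]\in I'_{|e_\zeta|}$ we obtain $f^0_s(\zeta)=a(s[e_\zeta],i_\zeta)$ for all $s\in[H]^j$. Also $\sigma_s$ is a constant $\sigma$ on $[H]^j$. The map $\zeta\mapsto(e_\zeta,i_\zeta)\in\operatorname{co}_{I'}(\{1,\dots,j\})$ is injective because $f^0_s$ is. Hence by (F1), if $h$ is $\mathbb{C}_{I'}(\{1,\dots,j\})$-generic then $y(\zeta)=h(e_\zeta,i_\zeta)$ is $\mathrm{Fn}(\omega,2)$-generic, and $F[h]=\sigma[y]$ defines a $j$-ary rule $F$ over $I'$. For generic $G$ and $s\in[H]^j$, the value $F(s)[G\circ a]$ is the value of $\sigma$ under $\zeta\mapsto G(a(s[e_\zeta],i_\zeta))=G(f^0_s(\zeta))$, which is the value of $\dot x_s$.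
\end{proof}

\section{The splitting lemma}\label{sec:split}

For $k\ge3$ a split at $\delta$ creates many new $k$-sets $B\cup\{\delta,\delta'\}$, one for each $B\in[A\setminus\{\delta\}]^{k-2}$. We want to predict the value on $B\cup\{\delta,\delta'\}$ from data on $B\cup\{\delta\}$ alone, in such a way that a single split fulfills all predictions. The argument of Lemma~\ref{lem:pairs} finds an attainable prediction for each $B$ separately, but these need not be attainable together.

\begin{example}\label{ex:parity}
Let $k=3$ and let $F(\{s_1<s_2<s_3\})$ be the parity of $\Delta(s_1,s_2)+\Delta(s_2,s_3)$, where $\Delta$ is the first place at which the bit sequences differ. If $v$ decides the bits of $\beta<\delta$ up to their first difference $n$, then a split at $\delta$ of level $d$ forces $F(\{\beta,\delta,\delta'\})\equiv n+d\pmod 2$. By (S1) both values are attainable. But if $v$ on $\{\beta_1<\beta_2<\delta\}$ decides $\Delta(\beta_1,\delta)=0$ and $\Delta(\beta_2,\delta)=1$, then every split at $\delta$ gives $\{\beta_1,\delta,\delta'\}$ and $\{\beta_2,\delta,\delta'\}$ different values, so the prediction ``always $0$'' cannot be fulfilled.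 The prediction ``the parity of $\Delta(\beta,\delta)$'' is fulfilled by all splits of even level.
\end{example}

To coordinate the predictions we fix, for each point $\delta$, an ultrafilter on the possible splits at $\delta$ and predict the value given by most splits; finitely many predictions are then fulfilled at once. The ultrafilter must concentrate on splits compatible with the generic data on the old points, so it lives in a generic extension, and the prediction for $B\cup\{\delta\}$ may depend on coordinates unrelated to $B\cup\{\delta\}$. Proposition~\ref{prop:unif} repairs this, at the price of enlarging the system. The prediction is now a $(k-1)$-ary rule, which, as in the example, need not be constant. So it has to be predicted in turn, and we descend to a $1$-ary rule.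

Since any point of a set $s$ may be split, a prediction is a list of values, one for each point. Given a finite set $E_k$, let $E_{j-1}$ be the set of functions $\{1,\dots,j-1\}\to E_j$, for $j=k,\dots,2$. If $F_{j-1}$ is a $(j-1)$-ary rule with values in $E_{j-1}$ and $\delta$ is the $m$-th element of the $(j-1)$-element order $s$, we write $F_{j-1}(s)_\delta=F_{j-1}(s)(m)$, an $E_j$-valued name.

\begin{lemma}[Splitting lemma]\label{lem:split}
Let $I$ be a system and $F_k$ a $k$-ary rule over $I$ with values in a finite set $E_k$. There are a system $I^*\supseteq I$ and $j$-ary rules $F_j$ over $I^*$ with values in $E_j$ $(1\le j<k)$ such that for every finite linear order $A$, every $v\in\mathbb{C}_{I^*}(A)$ and every $\delta\in A$ there is a split $v'$ of $v$ at $\delta$ with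
\begin{equation}\label{eq:star}
v'\Vdash F_i(B\cup\{\delta,\delta'\})=F_{i-1}(B\cup\{\delta\})_\delta
\end{equation}
for all $2\le i\le k$ and all $B\in[A\setminus\{\delta\}]^{i-2}$.
\end{lemma}

\begin{proof}
By downward induction on $j=k,\dots,1$ we find systems $I=I^k\subseteq I^{k-1}\subseteq\dots\subseteq I^1$ and rules $F_j$ over $I^j$ such that
\begin{itemize}
\item[$(\star_j)$] for all finite $A$, $v\in\mathbb{C}_{I^j}(A)$ and $\delta\in A$ there is a split $v'$ of $v$ at $\delta$ satisfying \eqref{eq:star} for all $j<i\le k$ and $B\in[A\setminus\{\delta\}]^{i-2}$.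
\end{itemize}
Statement $(\star_k)$ is (S1), and $(\star_1)$ is the lemma with $I^*=I^1$. Assume $(\star_j)$ with $2\le j\le k$, and from now on write $I$ for $I^j$. Fix $\theta$ with $\theta\to(\omega^2)^{2k}_{2^{\aleph_0}}$, and for each $\delta<\theta$ a new point $\delta'\notin\theta$, used to form $A^\delta$ for every finite $A\subseteq\theta$ containing $\delta$. Then $A\subseteq A_1$ implies $A^\delta\subseteq A_1^\delta$ as linear orders.

\emph{Step 1: the ultrafilters.} In $V$, for $\delta<\theta$ let $\Pi_\delta$ be the set of pairs $p=(A_p,v_p)$ such that $A_p\subseteq\theta$ is finite, $\delta\in A_p$, $v_p\in\mathbb{C}_I(A_p^\delta)$, and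
\begin{itemize}
\item[(a)] $v_p$ satisfies \eqref{eq:star} for all $j<i\le k$ and $B\in[A_p\setminus\{\delta\}]^{i-2}$;
\item[(b)] $v_p$ decides $F_j(B\cup\{\delta,\delta'\})$ for all $B\in[A_p\setminus\{\delta\}]^{j-2}$.
\end{itemize}
Let $g$ be $\mathbb{C}_I(\theta)$-generic over $V$ and work in $V[g]$. For finite $A\subseteq\theta$ with $\delta\in A$ and $q\in\mathbb{C}_I(A)$ with $q\subseteq g$, let $Z_\delta(A,q)$ be the set of $p\in\Pi_\delta$ such that $A\subseteq A_p$, $v_p{\restriction}A_p\subseteq g$, and $v_p$ is a split at $\delta$ of $q$, regarded as an element of $\mathbb{C}_I(A_p)$. These are the ways of adding a twin of $\delta$ that agree with $g$ on the old points and copy at least the part $q$ of $g$.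

Each $Z_\delta(A,q)$ is nonempty. Let $q_1\supseteq q$ in $\mathbb{C}_I(A)$. By $(\star_j)$ there is a split of $q_1$ satisfying (a) with $A_p=A$; extend it to satisfy (b). By (S2) and (S3) the result $v_p$ is a split of $q$, and $v_p{\restriction}A\supseteq q_1$. Thus the set of all $v_p{\restriction}A$, where $p\in\Pi_\delta$, $A_p=A$ and $v_p$ is a split of $q$, lies in $V$ and is dense below $q$ in $\mathbb{C}_I(A)$. The restriction of $g$ to $\operatorname{co}_I(A)$ is generic and contains $q$, so it contains some such $v_p{\restriction}A$, and then $p\in Z_\delta(A,q)$.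

By (S3), $Z_\delta(A\cup A_1,q\cup q_1)\subseteq Z_\delta(A,q)\cap Z_\delta(A_1,q_1)$, where $q\cup q_1$ is a condition because both parts are contained in $g$. So for fixed $\delta$ the sets $Z_\delta(A,q)$ have the finite intersection property, and in $V[g]$ there is an ultrafilter $U_\delta$ on $\Pi_\delta$ containing them all. By the maximal principle there is a name in $V$ forced to denote a sequence $(U_\delta)_{\delta<\theta}$ of such ultrafilters; we fix it.

\emph{Step 2: the prediction.} Let $s\in[\theta]^{j-1}$ and let $\delta$ be its $m$-th element. By (b), every $p\in Z_\delta(s,\emptyset)$ decides $F_j(s\cup\{\delta'\})$. Since $E_j$ is finite and $Z_\delta(s,\emptyset)\in U_\delta$, there is a unique $\varepsilon\in E_j$ with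
\begin{equation}\label{eq:limit}
\{p\in Z_\delta(s,\emptyset):v_p\Vdash F_j(s\cup\{\delta'\})=\varepsilon\}\in U_\delta.
\end{equation}
Put $x_s(m)=\varepsilon$. This defines $x_s\in E_{j-1}$, and the name fixed in Step 1 yields in $V$ a family of $E_{j-1}$-valued names $\dot x_s$, $s\in[\theta]^{j-1}$. Apply Proposition~\ref{prop:unif} to this family with $\Lambda=\operatorname{co}_I(\theta)$ and $\iota$ the identity. We obtain $H$, a system $I'\supseteq I$, an injection $a:\operatorname{co}_{I'}(H)\to\operatorname{co}_I(\theta)$ that is the identity on $\operatorname{co}_I(H)$, and a $(j-1)$-ary rule $F_{j-1}$ over $I'$ with $\Vdash\dot x_s=F_{j-1}(s)[g\circ a]$ for $s\in[H]^{j-1}$. Put $I^{j-1}=I'$.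

\emph{Step 3: verification of $(\star_{j-1})$.} Let $A$ be finite, $v\in\mathbb{C}_{I'}(A)$, $\delta\in A$. By invariance under isomorphism we may assume $A\subseteq H$, and by (S3) we may extend $v$ so that for each $B\in[A\setminus\{\delta\}]^{j-2}$ it forces $F_{j-1}(B\cup\{\delta\})_\delta=\varepsilon_B$ for some $\varepsilon_B\in E_j$. Let $v_0$ be the restriction of $v$ to $\operatorname{co}_I(A)$. Since $a$ is injective, $v\circ a^{-1}$ is a condition in $\mathbb{C}_I(\theta)$; let $g$ be a generic containing it, so that $v\subseteq g\circ a$. Then $v_0\subseteq g$, because $a$ is the identity on $\operatorname{co}_I(H)$. Also $g\circ a$ is $\mathbb{C}_{I'}(H)$-generic by (F1), so for each $B$ the value of $x_{B\cup\{\delta\}}$ at the place of $\delta$ is $\varepsilon_B$. Thus $U_\delta$ contains $Z_\delta(A,v_0)$ and, for each of the finitely many $B$, the set \eqref{eq:limit} with $s=B\cup\{\delta\}$ and $\varepsilon=\varepsilon_B$. Take $p$ in all these sets, and put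
\[
u=v_p{\restriction}A^\delta\in\mathbb{C}_I(A^\delta),\qquad v'=u\cup v\cup\rho_*v .
\]
These are finite objects of $V$, and what remains to be checked are statements about them in $V$.

\emph{$v'$ is a condition.} Since $v_p$ is a split of $v_0$ in $A_p$, and the map $\rho$ for $A$ is the restriction of that for $A_p$, we have $u\supseteq v_0\cup\rho_*v_0$. The part of $v\cup\rho_*v$ on $\operatorname{co}_I(A^\delta)$ is $v_0\cup\rho_*v_0$, so there $v'$ equals $u$. On the remaining coordinates $u$ is undefined and $v'$ equals $v\cup\rho_*v$, a function by (S1).

\emph{$v'$ is a split of $v$ at $\delta$}, with the level $d$ of $v_p$. All bits are coordinates of the system $I$, so $v$ and $v_0$ decide the same bits and $d$ exceeds their indices. The bits of $\delta$ and $\delta'$ decided by $v_p$ are decided by $u$.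

\emph{Equation \eqref{eq:star} for $i=j$.} The condition $v_p$ forces $F_j(B\cup\{\delta,\delta'\})=\varepsilon_B$, so $u$ does by (F2), and $v$ forces $F_{j-1}(B\cup\{\delta\})_\delta=\varepsilon_B$. Now use $v'\supseteq u\cup v$.

\emph{Equation \eqref{eq:star} for $i>j$.} It holds for $v_p$ by (a), as $B\subseteq A_p\setminus\{\delta\}$. Both names use only coordinates in $\operatorname{co}_I(A^\delta)$, so it holds for $u$ by (F2), and hence for $v'$.
\end{proof}

\section{Canonical conditions}\label{sec:canon}

We now show that repeated splits as in Lemma~\ref{lem:split} produce conditions in which every value $F_j(s)$ is determined by the shape of $s$ in the binary tree.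

\begin{definition}\label{def:sep}
Let $A=\{a_1<\dots<a_N\}$. A condition $v\in\mathbb{C}_I(A)$ is \emph{separated} if there are pairwise distinct $\Delta_1,\dots,\Delta_{N-1}<\omega$ such that for each $n<N$, $v$ decides bits $0,\dots,\Delta_n$ of $a_n$ and of $a_{n+1}$, these agree below $\Delta_n$, and bit $\Delta_n$ is $0$ for $a_n$ and $1$ for $a_{n+1}$.
\end{definition}

Let $v$ be separated, $i<i'$, and $\mu=\min\{\Delta_n:i\le n<i'\}$, attained at a unique $n_0$. Then $v$ decides bits $0,\dots,\mu$ of all of $a_i,\dots,a_{i'}$. Below $\mu$ they all agree, and at $\mu$ only the pair $a_{n_0},a_{n_0+1}$ of neighbors disagrees, so bit $\mu$ is $0$ for $a_i$ and $1$ for $a_{i'}$. We write $\Delta_v(a_i,a_{i'})=\mu$. This number is the first difference of the bits of the two points, so it depends only on the bits that $v$ assigns to them and is unchanged when $v$ is extended. For $a<b<c$ in $A$,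
\begin{equation}\label{eq:min}
\Delta_v(a,c)=\min\bigl(\Delta_v(a,b),\Delta_v(b,c)\bigr).
\end{equation}
For $s=\{s_1<\dots<s_j\}\subseteq A$ the numbers $\Delta_v(s_i,s_{i+1})$, $1\le i<j$, are minima of the $\Delta_n$ over disjoint sets of indices, hence pairwise distinct. The \emph{type} $\tau_v(s)$ is the linear order of $\{1,\dots,j-1\}$ in which $i$ precedes $i'$ if $\Delta_v(s_i,s_{i+1})<\Delta_v(s_{i'},s_{i'+1})$. A \emph{$j$-type} is any linear order of $\{1,\dots,j-1\}$; there are $(j-1)!$ of them.

For $j\ge2$ and a $j$-type $\tau$, let $m(\tau)$ be the $\tau$-last index and let $\tau^-$ be the $(j-1)$-type obtained by deleting $m(\tau)$ and renumbering the remaining indices in increasing order. If $\tau=\tau_v(s)$ and $m=m(\tau)$, then $s_m,s_{m+1}$ are the closest pair in $s$, and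
\begin{equation}\label{eq:minus}
\tau^-=\tau_v(s\setminus\{s_{m+1}\}).
\end{equation}
Indeed, removing $s_{m+1}$ removes the difference $\Delta_v(s_m,s_{m+1})$ and, if $m+1<j$, replaces $\Delta_v(s_{m+1},s_{m+2})$ by $\Delta_v(s_m,s_{m+2})$, which is the same number by \eqref{eq:min}.

Let $I^*,F_1,\dots,F_k$ be as in Lemma~\ref{lem:split} and fix $\varphi_1\in E_1$. Unwinding the predictions, define $\varphi_j(\tau)\in E_j$ for $j$-types $\tau$ by letting $\varphi_1(\tau)=\varphi_1$ for the empty type and
\[
\varphi_j(\tau)=\varphi_{j-1}(\tau^-)\bigl(m(\tau)\bigr)\qquad(2\le j\le k).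
\]
For instance, there is one $2$-type, with value $\varphi_2=\varphi_1(1)$, and the two $3$-types have the values $\varphi_2(1)$, when $s_1,s_2$ are the closest pair, and $\varphi_2(2)$, when $s_2,s_3$ are.

\begin{definition}\label{def:canon}
A condition $v\in\mathbb{C}_{I^*}(A)$ is \emph{canonical} (for $\varphi_1$) if it is separated and $v\Vdash F_j(s)=\varphi_j(\tau_v(s))$ for all $1\le j\le k$ and $s\in[A]^j$.
\end{definition}

Canonicity is invariant under order isomorphisms and passes to extensions in $\mathbb{C}_{I^*}(A)$. A condition on a single point is canonical exactly when it forces $F_1=\varphi_1$.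

\begin{lemma}\label{lem:canon}
If $v\in\mathbb{C}_{I^*}(A)$ is canonical and $\delta\in A$, then some split of $v$ at $\delta$ is canonical.
\end{lemma}

\begin{proof}
Let $v'$ be a split as in Lemma~\ref{lem:split}, of level $d$, and let $\delta=a_n$. The pairs of neighbors in $A^\delta$ are the pairs $(a_i,a_{i+1})$ with $i\ne n$, which keep their numbers $\Delta_i$ since $v'\supseteq v$; the pair $(\delta',a_{n+1})$ if $n<N$, for which $\Delta_n$ works since $v'\supseteq\rho_*v$; and the pair $(\delta,\delta')$, for which $d$ works. The old numbers are indices of bits decided by $v$, so $d$ exceeds them all. Hence $v'$ is separated, $\Delta_{v'}(a,b)=\Delta_{v'}(\rho a,\rho b)=\Delta_v(a,b)$ for $a<b$ in $A$, and $\Delta_{v'}(\delta,\delta')=d$ is larger than all of these. Let $s\in[A^\delta]^j$.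

If $\delta'\notin s$, then $\tau_{v'}(s)=\tau_v(s)$ and $v'\supseteq v$ forces $F_j(s)=\varphi_j(\tau_v(s))$.

If $\delta'\in s$ and $\delta\notin s$, then $s=\rho[s_0]$ with $s_0\subseteq A$, $\tau_{v'}(s)=\tau_v(s_0)$, and $\rho_*v\subseteq v'$ forces $F_j(s)=\varphi_j(\tau_v(s_0))$.

If $s=B\cup\{\delta,\delta'\}$ with $\delta=s_m$, then $\delta'=s_{m+1}$. Every other pair of neighbors in $s$ lies in $A$ or in $\rho[A]$, so its difference is below $d$, and $m=m(\tau)$ for $\tau=\tau_{v'}(s)$. By \eqref{eq:minus}, $B\cup\{\delta\}\subseteq A$ has type $\tau^-$, and $\delta$ is its $m$-th element. By \eqref{eq:star} and the first case, $v'$ forces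
\[
F_j(s)=F_{j-1}(B\cup\{\delta\})_\delta=\varphi_{j-1}(\tau^-)(m)=\varphi_j(\tau).\qedhere
\]
\end{proof}

The requirement that the level exceed \emph{all} decided bits, not only those of $\delta$, is what makes the newest pair the closest one in every $s$; without it the recursion defining $\varphi_j$ would not match the order in which the points were created.

\section{Building the copy of the rationals}\label{sec:build}

We prove Proposition~\ref{prop:core}. Let $J,\Gamma,l,H,g$ and $x_\alpha$ be as there. The order of $H$ is the \emph{index order}, written $<$.

\subsection*{Symmetrization}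
As in the case of pairs, each subset gets one set of coordinates for each of its orderings. Let $\mathrm{Sym}(m)$ be the set of permutations of $\{1,\dots,m\}$ and $I_m=J_m\times\mathrm{Sym}(m)$, where $I_0$ and $I_1$ are identified with $J_0$ and $J_1$. Then $I=(I_0,\dots,I_k)$ is a system. For a linear order $A$ and $w=\{w_1,\dots,w_m\}$ listed increasingly in $A$, we identify the coordinate $(w,(i,\sigma))$ with the pair $(\vec w,i)$, where $\vec w=(w_{\sigma(1)},\dots,w_{\sigma(m)})$. So the coordinates of $\mathbb{C}_I(A)$ are the pairs $(\vec w,i)$ with $\vec w$ an injective sequence from $A$ of length $m\le k$ and $i\in J_m$. The identification commutes with order isomorphisms and with passing to suborders.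

Let $\vec u$ be an injective sequence of length $k$ from $A$. For $e\subseteq\{1,\dots,k\}$ let $\vec u[e]$ be the subsequence given by the places in $e$. The map $(e,i)\mapsto(\vec u[e],i)$ is an injection of $\operatorname{co}_J(\{1,\dots,k\})$ into $\operatorname{co}_I(A)$. By (F1), composing a generic with it and evaluating $\Gamma$ defines an $l$-valued name $\Gamma(\vec u)$: the rule $\Gamma$ read along the order of $\vec u$. It uses only coordinates $(\vec w,i)$ with $\vec w$ a subsequence of $\vec u$. For a $k$-element order $u$ with increasing enumeration $u_1,\dots,u_k$ put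
\[
F_k(u)=\bigl(\Gamma(u_{\sigma(1)},\dots,u_{\sigma(k)})\bigr)_{\sigma\in\mathrm{Sym}(k)}.
\]
This is a $k$-ary rule over $I$ with values in the finite set $E_k=l^{\mathrm{Sym}(k)}$. Lemma~\ref{lem:split}, applied in $V$, gives $I^*\supseteq I$ and $F_1,\dots,F_{k-1}$.

Let $A\subseteq H$ be finite and $\prec$ any linear order on $A$. A coordinate of $\mathbb{C}_{I^*}(A,\prec)$ is \emph{real} if it has the form $(\vec w,i)$ with $i\in J_{|\vec w|}$ and $\vec w$ increasing in the index order. Sending $(\vec w,i)$ to $(w,i)$, with $w$ the range of $\vec w$, identifies the real coordinates with $\operatorname{co}_J(A)$. For $v\in\mathbb{C}_{I^*}(A,\prec)$ let $\operatorname{re}(v)\in\mathbb{C}_J(A)$ be the part of $v$ on real coordinates, and call $v$ \emph{true} if $\operatorname{re}(v)\subseteq g$. All other coordinates, those of $I$ in another order and those added in $I^*$, are virtual and are never compared with $g$. Bits are real coordinates, so the bits decided by a true condition are the actual values $x_\alpha(n)$.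

\subsection*{The first point}
The coordinates $\{\emptyset\}\times J_0$ are shared by all indices, so here we must accept what $g$ offers. Every $q\in\mathrm{Fn}(\{\emptyset\}\times J_0,2)$ extends to some $r\in\mathbb{C}_{I^*}(\{1\})$ deciding $F_1(\{1\})$. By genericity there is such an $r$ whose part on $\{\emptyset\}\times J_0$ is contained in $g$. Fix it, let $r\Vdash F_1(\{1\})=\varphi_1$, and let ``canonical'' refer to this $\varphi_1$; the notion is defined in $V$. For $\alpha\in H$ let $q_\alpha$ be the part of the copy of $r$ on $\{\alpha\}$ that lies on the coordinates $(\{\alpha\},i)$, $i\in J_1$. Any $q\in\mathbb{C}_J(H)$ is compatible with $q_\alpha$ for every $\alpha$ that occurs in no coordinate of $q$, so the conditions extending some $q_\alpha$ are dense. Hence $q_{\alpha_0}\subseteq g$ for some $\alpha_0$, and the copy $v_0$ of $r$ on $A_0=\{\alpha_0\}$ is true and canonical.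

\subsection*{The recursion}
In $V[g]$ we construct $\alpha_0<\alpha_1<\cdots$ in $H$, linear orders $\prec_n$ on $A_n=\{\alpha_0,\dots,\alpha_n\}$ with $\prec_{n+1}$ extending $\prec_n$, and true canonical $v_n\in\mathbb{C}_{I^*}(A_n,\prec_n)$ with $v_{n+1}$ a split of $v_n$. Fix $b:\omega\to\omega$ with $b(n)\le n$ taking each value infinitely often. Given $v_n$, let $\delta=\delta_n=\alpha_{b(n)}$. The objects $A_n,\prec_n,v_n$ are finite and lie in $V$.

\emph{(i) There is a canonical split $v'$ of $v_n$ at $\delta$ with $\operatorname{re}(v'{\restriction}A_n)\subseteq g$.} Let $q\supseteq\operatorname{re}(v_n)$ in $\mathbb{C}_J(A_n)$. Placing $q$ on the real coordinates, $v_n\cup q$ is a condition extending $v_n$, hence canonical. By Lemma~\ref{lem:canon} it has a canonical split $v'$ at $\delta$, which is a split of $v_n$ by (S3), and $\operatorname{re}(v'{\restriction}A_n)\supseteq q$. So the conditions $\operatorname{re}(v'{\restriction}A_n)$, for $v'$ a canonical split of $v_n$ at $\delta$, form a set in $V$ dense below $\operatorname{re}(v_n)$ in $\mathbb{C}_J(A_n)$. Since $\operatorname{re}(v_n)\subseteq g$, one of them is contained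 in $g$.

\emph{(ii) There is $\gamma\in H$ above $\max A_n$ such that $v'$, with $\delta'$ renamed $\gamma$, is true.} For $\gamma>\max A_n$ in $H$ let $v'_\gamma$ be the renamed condition and $q_\gamma$ the part of $\operatorname{re}(v'_\gamma)$ on coordinates $(w,i)$ with $\gamma\in w$. The rest of $\operatorname{re}(v'_\gamma)$ is $\operatorname{re}(v'{\restriction}A_n)\subseteq g$. The map $\gamma\mapsto q_\gamma$ is in $V$. Given $q\in\mathbb{C}_J(H)$, choose $\gamma>\max A_n$ in $H$ that occurs in no coordinate of $q$; this is possible as $H$ has no maximum and $q$ is finite. Then $q\cup q_\gamma$ is a condition. By genericity $q_\gamma\subseteq g$ for some $\gamma$.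

Put $\alpha_{n+1}=\gamma$, let $\prec_{n+1}$ be $\prec_n$ with $\gamma$ inserted immediately after $\delta$, and let $v_{n+1}=v'_\gamma$. Let $A=\bigcup_nA_n$. Since $v_n$ is true and separated, $\prec_n$ is the lexicographic order of the reals $x_\alpha$, $\alpha\in A_n$, and $\Delta_{v_n}(\alpha,\beta)$ is the actual first difference of $x_\alpha$ and $x_\beta$.

\subsection*{No isolated points}
Let $\delta\in A$ and let $d_n$ be the level of the split $v_{n+1}$. If $\delta_n=\delta$, then $x_\delta$ and $x_{\alpha_{n+1}}$ first differ at $d_n$. For $n<n'$ the condition $v_{n'}\supseteq v_{n+1}$ decides bit $d_n$ of $\delta_n$, so $d_{n'}>d_n$. As $\delta_n=\delta$ for infinitely many $n$, the point $x_\delta$ is a limit of points $x_{\alpha_{n+1}}\ne x_\delta$.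

\subsection*{Counting the values}
Let $u\in[A]^k$, say $u\subseteq A_n$. List $u$ as $u_1\prec_n\dots\prec_nu_k$ and as $\beta_1<\dots<\beta_k$, and let $\sigma\in\mathrm{Sym}(k)$ satisfy $\beta_m=u_{\sigma(m)}$. Let $\tau=\tau_{v_n}(u)$. Since $v_n$ is canonical, it forces $F_k(u)=\varphi_k(\tau)$, and reading off the entry $\sigma$,
\[
v_n\Vdash\Gamma(\beta_1,\dots,\beta_k)=\varphi_k(\tau)(\sigma).
\]
The name $\Gamma(\beta_1,\dots,\beta_k)$ uses only coordinates $(\vec w,i)$ with $\vec w$ a subsequence of $(\beta_1,\dots,\beta_k)$. These are the real coordinates identified with $\operatorname{co}_J(u)$, and under the identification the name becomes $\Gamma(u)$ for $u$ in the index order. By (F2), $\operatorname{re}(v_n){\restriction}u$ forces $\Gamma(u)=\varphi_k(\tau)(\sigma)$. This condition is contained in $g$, so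
\[
\Gamma(u)[g]=\varphi_k(\tau)(\sigma).
\]
The function $\varphi_k$ does not depend on $u$, and there are $(k-1)!$ choices for $\tau$ and $k!$ for $\sigma$. This proves Proposition~\ref{prop:core}, and with it Theorem~\ref{thm:main}. \qed

\medskip
For $k=3$ the twelve colors are the six entries of $\varphi_2(1)$ and the six entries of $\varphi_2(2)$: on the set constructed, the color of a triple depends only on which of its two pairs of lexicographic neighbors is closer and on how the index order permutes its three points.

\section{The size of the continuum}\label{sec:cor}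

\begin{proof}[Proof of Corollaries~\ref{cor:three} and~\ref{cor:all}]
\emph{Consistency.} ZFC+GCH is consistent relative to ZFC, so let $V$ satisfy GCH. Take $r=2k$ and $\kappa=2^{\aleph_0}=\aleph_1$ in the Erd\H{o}s--Rado theorem. Then $\exp_{2k-1}(\aleph_1)=\aleph_{2k}$, so $\aleph_{2k+1}\to(\aleph_2)^{2k}_{\aleph_1}$, and hence $\lambda\to(\omega^2)^{2k}_{2^{\aleph_0}}$ for every $\lambda\ge\aleph_{2k+1}$. Under GCH every infinite successor cardinal $\lambda=\mu^+$ equals $2^\mu$, so $\lambda^{\aleph_0}=2^{\mu\cdot\aleph_0}=\lambda$. Thus for $\lambda=\aleph_m$ ($1\le m<\omega$) and $\lambda=\aleph_{\omega+1}$ the forcing $\mathrm{Fn}(\lambda\times\omega,2)$ preserves cardinals and forces $2^{\aleph_0}=\lambda$. With $\lambda=\aleph_m$, $m\ge2k+1$, Theorem~\ref{thm:main} gives the consistency claim of Corollary~\ref{cor:all}(a); for $k=3$ we have $2k+1=7$, which gives Corollary~\ref{cor:three}. With $\lambda=\aleph_{\omega+1}$ the theorem applies to every $k$, which gives the consistency claim of (b). Optimality of $k!\,(k-1)!$, and of $12$, is (B1).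

\emph{Lower bounds.} Suppose $|\mathbb{R}|=\aleph_n$ and $k\ge n+2$; we show that $\mathrm{Q}(k)$ fails. Let $d:[\mathbb{R}]^{n+2}\to\omega$ be as in (B2), put $N=k!\,(k-1)!$, and for $x_1<\dots<x_k$ define
\[
c(\{x_1,\dots,x_k\})=\min\bigl(d(\{x_1,\dots,x_{n+2}\}),N\bigr),
\]
a coloring with the $N+1$ colors $0,\dots,N$. Let $X$ be a copy of $\mathbb{Q}$ and pick $y_1<\dots<y_k$ in $X$. The set $X\cap(-\infty,y_2)$ is nonempty and open in $X$, so it is countable without isolated points and is a copy of $\mathbb{Q}$. Given a color $i\le N$, take an $(n+2)$-subset of $X\cap(-\infty,y_2)$ on which $d$ has the value $i$, and add $k-n-2$ of the points $y_2,\dots,y_k$. The added points lie above the original ones, so the resulting $k$-subset of $X$ has $c$-color $i$. Thus $c$ takes $N+1$ colors on every copy of $\mathbb{Q}$. Hence $\mathrm{Q}(k)$ excludes $2^{\aleph_0}=\aleph_n$ for all $n\le k-2$, that is, it implies $2^{\aleph_0}\ge\aleph_{k-1}$. If $\mathrm{Q}(k)$ holds for all $k\ge2$, then $2^{\aleph_0}\ge\aleph_\omega$. By K\"onig's theorem $2^{\aleph_0}$ has uncountable cofinality, so $2^{\aleph_0}\ne\aleph_\omega$ and $2^{\aleph_0}\ge\aleph_{\omega+1}$.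
\end{proof}

\begin{thebibliography}{9}
\bibitem{GC} \emph{Galvin's conjecture and weakly precipitous ideals}, \texttt{https://github.com/ToddEisworth/Documents}.
\end{thebibliography}
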